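\title{Counterexamples to Hertling's conjecture on the variance of the spectrum}

\begin{abstract}
Hertling's conjecture bounds the variance of the spectrum numbers of an isolated hypersurface singularity $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$ by one twelfth of their range, with equality exactly for $\mu$-constant deformations of weighted homogeneous singularities. We show that both assertions fail for every $n\ge 3$. The inequality fails already for an explicit polynomial in four variables with Milnor number $269$. The tool is a formula for the spectrum in a series $f_0+z^N$ of Newton nondegenerate polynomials, which expresses the defect in the conjectured inequality through values of the second Bernoulli polynomial. For $n=0$ the conjecture holds, and nothing is claimed for $n=1,2$.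
\end{abstract}

\section{Introduction}

Let $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$, $n\ge0$, be a holomorphic germ with an isolated critical point at $0$, so that its Milnor number $\mu$ satisfies $1\le\mu<\infty$. The reduced cohomology $H=\tilde H^n(\mathcal F;\mathbb C)$ of the Milnor fiber $\mathcal F$ has dimension $\mu$. It carries the monodromy and a mixed Hodge structure with Hodge filtration $F^\bullet$. The \emph{spectrum} of $f$ combines the two: a rational number $b$ receives the multiplicity $n_b=\dim\operatorname{Gr}_F^{\lfloor n-b\rfloor}H_{\exp(-2\pi i b)}$, where $H_\lambda$ is the generalized eigenspace of the monodromy of the cohomology bundle for the eigenvalue $\lambda$. Listing each $b$ with multiplicity $n_b$ gives the \emph{spectrum numbers}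
\[
a_1\le a_2\le\dots\le a_\mu ,
\]
which lie in $(-1,n)$ and satisfy $a_i+a_{\mu+1-i}=n-1$. Thus $a_i$ modulo $1$ records a monodromy eigenvalue, and its position on the real line records a Hodge level. In this normalization the geometric genus of $f^{-1}(0)$ is the number of spectrum numbers in $(-1,0]$. We shall use the spectrum only through this symmetry and the published results recalled in Section~\ref{sec:tools}.

By the symmetry the mean of the $a_i$ is $\frac{n-1}2$. The next invariant of their distribution is the variance, and we compare it with the range: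
\[
\varepsilon(f)=\frac1\mu\sum_{i=1}^\mu\Big(a_i-\frac{n-1}2\Big)^2-\frac{a_\mu-a_1}{12}.
\]
A \emph{weighted homogeneous singularity} is a germ with isolated critical point which, in suitable coordinates, is a polynomial satisfying $f(\lambda^{w_1}x_1,\dots,\lambda^{w_{n+1}}x_{n+1})=\lambda f(x)$ for $\lambda>0$, with rational \emph{weights} $0<w_i<1$. A germ $f_1$ is a \emph{$\mu$-constant deformation} of $f_0$ if the two are joined by a family $f_s$, $s\in[0,1]$, of germs with isolated critical point at $0$ and constant Milnor number.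

\begin{quote}
\textbf{Hertling's conjecture} \cite[Conjecture 12.9]{Pet}\textbf{.} \emph{One has $\varepsilon(f)\le0$, with equality if and only if $f$ is a $\mu$-constant deformation of a weighted homogeneous singularity.}
\end{quote}

The simplest cases suggest this statement. For $f=x^{\mu+1}$ the numbers $a_i+1$ are $\frac1{\mu+1},\dots,\frac\mu{\mu+1}$. Their range is $\frac{\mu-1}{\mu+1}$ and their variance is $\frac{\mu^2-1}{12(\mu+1)^2}=\frac1{12}\cdot\frac{\mu-1}{\mu+1}$, so $\varepsilon=0$. For a sum $f(x)+g(y)$ in separate variables the variances add and the ranges add. This explains why the variance is compared with the range and not with its square, and it gives $\varepsilon=0$ for all sums $\sum_i x_i^{M_i}$. A short computation, \eqref{eq:wh} below, gives $\varepsilon=0$ for every weighted homogeneous singularity. When one leaves this class in a simple way, for instance along the series $x^4+x^2z^2+z^N$ of Example~\ref{ex:T}, one finds $\varepsilon<0$. So one would guess that the weighted homogeneous singularities are extremal.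 In four or more variables they are not.

\begin{theorem}\label{thm:A}
For $N\ge7$ let
\[
f_N=x_1^6+x_2^6+x_3^3+z\,x_1^5+z^2x_1x_2^3+z\,x_2x_3^2+z^N\qquad(n=3).
\]
Then $f_N$ has an isolated singularity at $0$, $\mu=250+19(N-6)$, $a_\mu-a_1=\frac73$, and
\[
\sum_{i=1}^\mu(a_i-1)^2=\frac7{36}\,\mu+\frac1{30}\Big(\frac16-\frac1N\Big).
\]
Hence $\varepsilon(f_N)=\frac1{30\mu}\big(\frac16-\frac1N\big)>0$. For $N=7$ one has $\mu=269$ and $\varepsilon=1/338940$.
\end{theorem}

\begin{theorem}\label{thm:B}
For $N\ge5$ let
\[
\phi_N=x_1^4+x_2^4+x_3^4+z\,(x_1^3+x_2^3+x_3^3)+z^N\qquad(n=3).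
\]
Then $\varepsilon(\phi_N)=0$. For every $r\ge0$ the germ $\phi_N+y_1^2+\dots+y_r^2$ also has $\varepsilon=0$, but it is not a $\mu$-constant deformation of any weighted homogeneous singularity.
\end{theorem}

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item For every $n\ge3$ there are infinitely many $f$ with $\varepsilon(f)>0$, namely $f_N+y_1^2+\dots+y_{n-3}^2$. More generally, $\varepsilon(f_N+p(y))=\varepsilon(f_N)>0$ for every weighted homogeneous isolated singularity $p$ in separate variables.
\item $\varepsilon$ is unbounded above over all dimensions, so no inequality ``\,variance $\le\frac{a_\mu-a_1}{12}+C$'' with a universal constant $C$ holds.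
\item For every $n\ge3$ the equality $\varepsilon=0$ occurs for singularities that are not $\mu$-constant deformations of weighted homogeneous ones.
\item For $n=0$ the conjecture holds, with equality always.
\end{enumerate}
\end{corollary}

Thus both assertions of the conjecture fail in every dimension $n\ge3$. Nothing is claimed here about $n=1$ or $n=2$.

\subsection*{The idea}
Both families have the form $f_0+z^N$, where $f_0$ is weighted homogeneous, $z$ has weight $1/M$, and $f_0$ is singular along the $z$-axis. Raising the exponent of $z$ from $M$ to $N$ moves a single vertex of the Newton polyhedron. The effect on the spectrum is that certain arithmetic progressions of $M$ numbers with step $1/M$ are replaced by progressions of $N$ numbers with step $1/N$. Each progression has an offset $b\in[0,1)$, and its second moment contains the term $B_2(b)/N$, where $B_2(b)=b^2-b+\frac16$. If the smallest spectrum number does not move, everything else cancels against the range, and $\mu\,\varepsilon$ is $-\big(\frac1M-\frac1N\big)$ times a weighted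 sum of the values $B_2(b)$. Since $B_2(0)>0$, progressions with offset $0$ push $\varepsilon$ down, as the conjecture predicts; but $B_2$ is negative in the middle of $[0,1]$. The polynomials $f_N$ and $\phi_N$ have enough fractional offsets to make the weighted sum negative, respectively zero.

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:curves} shows the mechanism on two series of plane curves, and Section~\ref{sec:series} proves the general formula. Theorems~\ref{thm:A} and~\ref{thm:B} and Corollary~\ref{cor:C} are proved in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}.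

\section{The spectrum and the Newton polyhedron}\label{sec:tools}

Let $m=n+1$ be the number of variables. It is convenient to shift by one: the \emph{exponents} of $f$ are $\alpha_i=a_i+1\in(0,m)$, and they are symmetric about $m/2$. Put
\[
\mathrm{Sp}_f(t)=\sum_{i=1}^\mu t^{\alpha_i},\qquad V(f)=\sum_{i=1}^\mu\Big(\alpha_i-\frac m2\Big)^2 .
\]
By the symmetry $a_\mu-a_1=m-2\alpha_1$, so
\begin{equation}\label{eq:eps}
\mu\,\varepsilon(f)=V(f)-\frac{\mu}{12}\,(m-2\alpha_1).
\end{equation}

\subsection{General facts and the weighted homogeneous case}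
We use three published results.
\begin{itemize}
\item[(S1)] (Varchenko \cite{Var}.) The spectrum is constant in $\mu$-constant deformations.
\item[(S2)] (Steenbrink.) For a weighted homogeneous isolated singularity with weights $w_i$, $\mathrm{Sp}(t)=\prod_i\frac{t^{w_i}-t}{1-t^{w_i}}$. One may choose coordinates with $0<w_i\le\frac12$ (K.~Saito \cite{KS}).
\item[(S3)] (Thom--Sebastiani; Varchenko, Scherk--Steenbrink.) $\mathrm{Sp}_{f(x)+g(y)}=\mathrm{Sp}_f\,\mathrm{Sp}_g$.
\end{itemize}

By (S3) the exponents of $f\oplus g:=f(x)+g(y)$ are the sums $\alpha_i(f)+\alpha_j(g)$ over all pairs $(i,j)$. The variance of such sums is the sum of the variances, because the mixed term is a product of two first moments about the means, and the smallest and largest exponents add. Therefore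
\begin{equation}\label{eq:add}
\varepsilon(f\oplus g)=\varepsilon(f)+\varepsilon(g).
\end{equation}

Now let $f$ be weighted homogeneous. With $t=e^{-s}$, one factor of (S2) is
\[
\frac{t^w-t}{1-t^w}=t^{1/2}\,\frac{\sinh((1-w)s/2)}{\sinh(ws/2)}=t^{1/2}\,\frac{1-w}w\Big(1+\frac{(1-2w)s^2}{24}+O(s^4)\Big),
\]
since $\sinh y=y\,(1+y^2/6+O(y^4))$ and $(1-w)^2-w^2=1-2w$. On the other hand $t^{-m/2}\mathrm{Sp}_f(t)=\sum_ie^{-s(\alpha_i-m/2)}=\mu+\frac{s^2}2V(f)+O(s^4)$ by the symmetry. The lowest term of the product in (S2) is $t^{\sum w_i}$. Comparing, and using \eqref{eq:eps},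
\begin{equation}\label{eq:wh}
\mu=\prod_i\frac{1-w_i}{w_i},\qquad \alpha_1=\sum_iw_i,\qquad V=\frac\mu{12}\sum_i(1-2w_i),\qquad\varepsilon=0 .
\end{equation}
By (S1), these formulas persist under $\mu$-constant deformation. The following standard source of such deformations will be used.

\begin{lemma}\label{lem:semi}
Let $f_0$ be a weighted homogeneous polynomial with weights $w_i$ and isolated critical point, and let $p$ be a polynomial all of whose monomials $x^\nu$ have weighted degree $\sum_iw_i\nu_i>1$. Then $f_0+sp$, $s\in[0,1]$, is a $\mu$-constant deformation.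
\end{lemma}

\begin{proof}
Write $\lambda\cdot y=(\lambda^{w_i}y_i)_i$ for $\lambda>0$. Every $x\ne0$ is $\lambda\cdot y$ with $|y|=1$. The critical set of $f_0$ is invariant under this action and $0$ is isolated in it, so $\nabla f_0$ has no zero on the unit sphere. There is $c>0$ with $\partial_i(f_0+sp)(\lambda\cdot y)=\lambda^{1-w_i}\big(\partial_if_0(y)+O(\lambda^c)\big)$ as $\lambda\to0$, uniformly in $s\in[0,1]$ and $|y|=1$. Hence there is a ball $B$ around $0$ in which $0$ is the only zero of $\nabla(f_0+sp)$ for all $s$, and whose boundary contains no zero. The Milnor number is the degree of the normalized gradient map on $\partial B$, which is invariant under homotopy.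
\end{proof}

\subsection{Newton nondegenerate polynomials}
Let $f=\sum_v a_vx^v\in\mathbb C[x_1,\dots,x_m]$ vanish at $0$ together with its first derivatives, and let $\operatorname{supp}f=\{v:a_v\ne0\}$. The \emph{Newton polyhedron} is $\Gamma_+=\operatorname{conv}(\operatorname{supp}f+\mathbb R^m_{\ge0})$, and $\Gamma$ is the union of its compact faces. The polynomial $f$ is \emph{convenient} if it contains a pure power of each variable. Then each ray from $0$ in $\mathbb R^m_{\ge0}$ meets $\Gamma$ exactly once, and the \emph{Newton function} $h:\mathbb R^m_{\ge0}\to\mathbb R$ is the function that is $1$ on $\Gamma$ and linear on each ray. It is linear on the cone $C_\sigma$ over each compact face $\sigma$. With $f_\sigma=\sum_{v\in\sigma}a_vx^v$, the polynomial $f$ is \emph{nondegenerate} if for each compact face $\sigma$ the functions $x_i\partial_if_\sigma$, $i=1,\dots,m$, have no common zero in $(\mathbb C^*)^m$. These functions are the components of the vector $\sum_{v\in\sigma}a_vx^v\,v$. So a common zero $x$ is a point at which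
\begin{equation}\label{eq:rel}
\sum_{v\in\sigma\cap\operatorname{supp}f}(a_vx^v)\,v=0\quad\text{in }\mathbb C^m,
\end{equation}
that is, the values of the terms of $f_\sigma$ form a linear relation among the exponent vectors. On the torus these values are nonzero. This proves:

\begin{lemma}\label{lem:simplex}
If the vectors in $\sigma\cap\operatorname{supp}f$ are linearly independent, then the condition of nondegeneracy holds for $\sigma$ and for all faces of $\sigma$.
\end{lemma}

We use two published results on convenient nondegenerate $f$.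
\begin{itemize}
\item[(N1)] (Kouchnirenko \cite{Kou}.) $f$ has an isolated singularity at $0$.
\item[(N2)] (Steenbrink's formula, proved by Varchenko--Khovanskii \cite{VK} and M.~Saito \cite{MS}.)
\[
\mathrm{Sp}_f(t)=\sum_\sigma(-1)^{m-\dim C_\sigma}(1-t)^{k(\sigma)}\sum_{\nu\in C_\sigma\cap\mathbb Z^m}t^{h(\nu)},
\]
where $\sigma$ runs over the compact faces including $\emptyset$, with $C_\emptyset=\{0\}$, and $k(\sigma)$ is the dimension of the smallest coordinate plane containing $\sigma$.
\end{itemize}

We want to subtract the spectra of two polynomials with different face structures, so we remove the faces from (N2). Let $\mathbb N=\{0,1,\dots\}$. For $J\subset\{1,\dots,m\}$ let $\mathbb N^J\subset\mathbb N^m$, $\mathbb Z^J$, $\mathbb R^J$, $\mathbb R^J_{\ge0}$ be the sets of vectors whose coordinates outside $J$ vanish, and let $\mathbb R^J_{>0}\subset\mathbb R^J$ be the set where all coordinates in $J$ are positive.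

\begin{lemma}\label{lem:spec}
For convenient nondegenerate $f$ with Newton function $h$ and for $0<t<1$,
\begin{equation}\label{eq:spec}
\mathrm{Sp}_f(t)=\sum_{J\subset\{1,\dots,m\}}(-1)^{m-|J|}(1-t)^{|J|}\sum_{\nu\in\mathbb N^J}t^{h(\nu)} .
\end{equation}
The multiplicity of an exponent $\gamma<1$ is $\#\{\nu\in\mathbb Z^m_{>0}:h(\nu)=\gamma\}$. In particular, if $h$ is nondecreasing in each coordinate and $h(1,\dots,1)<1$, then $\alpha_1=h(1,\dots,1)$.
\end{lemma}

\begin{proof}
All series converge absolutely, since $h(\nu)\ge c|\nu|$ for some $c>0$. The relative interiors of the cones $C_\sigma$ partition $\mathbb R^m_{\ge0}$. A coordinate that vanishes at one point of $\operatorname{relint}C_\sigma$ vanishes on $C_\sigma$, because it is nonnegative there. So $\operatorname{relint}C_\sigma\subset\mathbb R^J_{>0}$, where $\mathbb R^J$ is the smallest coordinate plane containing $\sigma$; say then that $\sigma$ has type $J$. Grouping the faces in (N2) by type, it suffices to show that for each $y\in\mathbb R^J_{\ge0}$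
\[
\sum_{\sigma\text{ of type }J,\ y\in C_\sigma}(-1)^{\dim C_\sigma}=(-1)^{|J|}.
\]
Recall that the Euler characteristic with compact supports $\chi_c$ is additive over finite partitions into semialgebraic sets, and equals $(-1)^k$ on a nonempty relatively open convex set of dimension $k$. Let $B\subset\mathbb R^J$ be an open ball around $y$ that is disjoint from the finitely many closed cones $C_\sigma$ not containing $y$. Then $\operatorname{relint}C_\sigma$ meets $B$ exactly when $y\in C_\sigma$, and the intersection is relatively open and convex of dimension $\dim C_\sigma$. For $\sigma$ of type $J$ these intersections partition $B\cap\mathbb R^J_{>0}$, which is nonempty, convex and open in $\mathbb R^J$. Additivity gives the claim.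

Since $h\ge0$, the coefficient of $t^\gamma$ with $\gamma<1$ in \eqref{eq:spec} does not change if each $(1-t)^{|J|}$ is replaced by $1$. A point $\nu$ is then counted with $\sum_{J\supset\operatorname{supp}\nu}(-1)^{m-|J|}$, which is $1$ if all coordinates of $\nu$ are positive and $0$ otherwise.
\end{proof}

To apply \eqref{eq:spec} we must know $h$, and to check nondegeneracy we must know the compact faces. In the examples we shall guess $h$ as a minimum of linear forms; the next lemma confirms such a guess and lists the faces.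

\begin{lemma}\label{lem:newton}
Let $f$ be a convenient polynomial with $f(0)=0$. Let $h=\min_j\ell_j$ on $\mathbb R^m_{\ge0}$, for finitely many linear forms $\ell_j$ with positive coefficients. Assume that $h(v)=1$ for all $v\in\operatorname{supp}f$, and that $\mathbb R^m_{\ge0}=\bigcup_jC_j$, where $C_j$ is a cone generated by elements of $\operatorname{supp}f$ on which $h=\ell_j$. Then $h$ is the Newton function of $f$, and every compact face of $\Gamma_+$ is a face of one of the polytopes $\Delta_j=\operatorname{conv}\{v\in\operatorname{supp}f:\ell_j(v)=1\}$.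
\end{lemma}

\begin{proof}
\emph{$\Gamma_+=\{h\ge1\}$.} The function $h$ is concave and increasing in each coordinate, so $h\ge1$ on $\operatorname{conv}(\operatorname{supp}f)$ and on $\Gamma_+$. Conversely, let $h(y)\ge1$ and $y\in C_j$, say $y=\sum\lambda_vv$ with $\lambda_v\ge0$ and $v\in\operatorname{supp}f\cap C_j$. Then $\ell_j(v)=h(v)=1$, so $\Lambda:=\sum\lambda_v=\ell_j(y)=h(y)\ge1$. The point $y'=y/\Lambda$ lies in $\operatorname{conv}(\operatorname{supp}f)$, and $y=y'+(\Lambda-1)y'\in\Gamma_+$.

\emph{$\{h=1\}\subset\Gamma$.} Since $\ell_j\ge h\ge1$ on $\Gamma_+$, the set $\Gamma_+\cap\{\ell_j=1\}$ is a face if it is nonempty. It is compact because $\ell_j$ has positive coefficients, so it is the convex hull of the vertices of $\Gamma_+$ in it. These vertices belong to $\operatorname{supp}f$, so the face is $\Delta_j$. A point with $h=1$ has $\ell_j=1$ for some $j$, hence lies on $\Delta_j$.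

\emph{Compact faces.} Let $\sigma$ be a compact face, the locus where a linear form $\lambda$ attains its minimum on $\Gamma_+$. The coefficients of $\lambda$ are $\ge0$ because $\lambda$ is bounded below on $\Gamma_+$, and a vanishing $i$-th coefficient would give $\sigma+\mathbb R_{\ge0}e_i\subset\sigma$; so they are positive. If $h(y)>1$ for some $y\in\sigma$, then $y/h(y)\in\Gamma_+$ has a smaller $\lambda$-value, which is impossible. So $h=1$ on $\sigma$, and $\Gamma=\{h=1\}$; as $h$ is linear on rays, it is the Newton function. Choose $y\in\operatorname{relint}\sigma$ and $j$ with $\ell_j(y)=1$. Then $\ell_j\ge1$ on $\sigma$ with equality at a relative interior point, so $\ell_j=1$ on $\sigma$. Thus $\sigma$ is a face of $\Gamma_+$ contained in $\Delta_j$, hence a face of $\Delta_j$.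
\end{proof}

\section{Two series of plane curves}\label{sec:curves}

The progressions mentioned in the introduction are the sums
\[
G_{P,b}(t)=\sum_{j=0}^{P-1}t^{(b+j)/P}=(1-t)\sum_{k\ge0}t^{(b+k)/P},\qquad P\ge1\text{ an integer},\ b\in[0,1).
\]
For a finite sum $F=\sum c_\gamma t^\gamma$ put $\mathcal M_k(F;c)=\sum c_\gamma(\gamma-c)^k$. Thus $\mathcal M_0(F;c)=F(1)$ and $V(f)=\mathcal M_2(\mathrm{Sp}_f;\frac m2)$.

\begin{lemma}\label{lem:mom}
With $B_2(b)=b^2-b+\frac16$,
\[
G_{P,b}(1)=P,\qquad\mathcal M_1(G_{P,b};\tfrac12)=b-\tfrac12,\qquad\mathcal M_2(G_{P,b};\tfrac12)=\frac P{12}+\frac{B_2(b)}P .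
\]
\end{lemma}

\begin{proof}
Put $c=b-\frac12$ and $e_j=j-\frac{P-1}2$, so that $\frac{b+j}P-\frac12=\frac{c+e_j}P$. We have $\sum_{j<P}e_j=0$ and $\sum_{j<P}e_j^2=\frac{P(P^2-1)}{12}$. Hence $\mathcal M_1=c$ and $\mathcal M_2=\frac1{P^2}\big(Pc^2+\frac{P(P^2-1)}{12}\big)=\frac P{12}+\frac1P\big(c^2-\frac1{12}\big)$, and $c^2-\frac1{12}=B_2(b)$.
\end{proof}

In two variables $x,z$ write $(\xi,\eta)$ for an exponent vector. Formula \eqref{eq:spec} has four terms: the quadrant $\mathbb N^2$, the two axes, and the origin. In both examples below the Newton boundary has two edges, each containing just two exponents of the polynomial, and these are linearly independent. So the polynomials are nondegenerate by Lemma~\ref{lem:simplex}.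

\begin{example}\label{ex:T}
Let $f=x^4+x^2z^2+z^N$, $N\ge5$, and compare it with $g=x^4+z^4$, whose Newton function is $L=(\xi+\eta)/4$. The Newton function $h$ of $f$ equals $L$ for $\eta\le\xi$. At the points $(\xi,\xi+k)$, $k\ge0$, we have $h=\frac\xi2+\frac kN$ and $L=\frac\xi2+\frac k4$. Subtract \eqref{eq:spec} for $g$ from \eqref{eq:spec} for $f$. The origin and the $\xi$-axis cancel. The $\eta$-axis gives $-(G_{N,0}-G_{4,0})$. In the quadrant the column over $\xi$ gives $(1-t)\,t^{\xi/2}(G_{N,0}-G_{4,0})$. Therefore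
\[
\mathrm{Sp}_f-\mathrm{Sp}_g=\Big(\frac{1-t}{1-t^{1/2}}-1\Big)(G_{N,0}-G_{4,0})=t^{1/2}(G_{N,0}-G_{4,0}).
\]
Here $\mathrm{Sp}_g=(t^{1/4}+t^{1/2}+t^{3/4})^2=t^{1/2}+2t^{3/4}+3t+2t^{5/4}+t^{3/2}$ and $t^{1/2}G_{4,0}=t^{1/2}+t^{3/4}+t+t^{5/4}$, so
\[
\mathrm{Sp}_f=t^{3/4}+2t+t^{5/4}+t^{3/2}+t^{1/2}G_{N,0}.
\]
Thus $\mu=N+5$, $\alpha_1=\frac12$ for all $N$, and $V=\frac38+\frac N{12}+\frac{B_2(0)}N$. By \eqref{eq:eps},
\[
\mu\,\varepsilon(f)=\frac38-\frac5{12}+\frac1{6N}=-\Big(\frac14-\frac1N\Big)B_2(0)<0 .
\]
\end{example}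

\begin{example}\label{ex:D}
Let $f=x^3+x^2z+z^N$, $N\ge4$, and $g=x^3+z^3$, $L=(\xi+\eta)/3$. Now $h=L$ for $\eta\le\xi/2$, and at $(\xi,\frac\xi2+s)$, $s\ge0$, we have $h=\frac\xi2+\frac sN$ and $L=\frac\xi2+\frac s3$. The break line $\eta=\xi/2$ passes through a lattice point only for even $\xi$. For odd $\xi$ the lattice points above it have $s=\frac12+k$. The even columns contribute the factor $(1-t)\sum_{\xi\text{ even}}t^{\xi/2}=1$ to $G_{N,0}-G_{3,0}$, which cancels the $\eta$-axis, and the odd columns give
\[
\mathrm{Sp}_f-\mathrm{Sp}_g=t^{1/2}(G_{N,1/2}-G_{3,1/2}).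
\]
Since $\mathrm{Sp}_g=t^{2/3}+2t+t^{4/3}$ and $t^{1/2}G_{3,1/2}=t^{2/3}+t+t^{4/3}$, we get $\mathrm{Sp}_f=t+t^{1/2}G_{N,1/2}$. So $\mu=N+1$ and $V=\frac N{12}+\frac{B_2(1/2)}N=\frac{N^2-1}{12N}$. The offset is now $b=\frac12$, where $B_2(\frac12)=-\frac1{12}$ has the opposite sign. But the smallest exponent $\alpha_1=\frac12+\frac1{2N}$ moves with $N$, the range is $1-\frac1N$, and $\mu\,\varepsilon=\frac{N^2-1}{12N}-\frac{N+1}{12}\cdot\frac{N-1}N=0$.
\end{example}

In the first example the range is fixed, and the sign of $\varepsilon$ is the sign of $-B_2(b)$, but $b=0$. In the second the offset is fractional, but the growth of the range absorbs the gain. A counterexample of this kind should have both a fixed range and fractional offsets. The next section makes this precise.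

\section{The spectrum in a series $f_0+z^N$}\label{sec:series}

We work in $m=d+1$ variables $(x_1,\dots,x_d,z)$ and write exponent vectors as $(\xi,\eta)\in\mathbb R^d\times\mathbb R$. The break line of the examples becomes the graph of a piecewise linear function $\eta=\psi(\xi)$. The data are the following.
\begin{itemize}
\item Integers $M_1,\dots,M_d,M\ge2$ and $N>M$. Put $L(\xi,\eta)=\sum_i\frac{\xi_i}{M_i}+\frac\eta M$ and $\kappa=\frac1M-\frac1N>0$.
\item A simplicial fan $\Sigma$ subdividing $\mathbb R^d_{\ge0}$, with a chosen lattice vector $v\neq0$, not necessarily primitive, on each ray. We call these vectors the \emph{generators}. Each $\mathbb R^K_{\ge0}$, $K\subset\{1,\dots,d\}$, is a union of cones of $\Sigma$, because a coordinate is nonnegative on each cone and so vanishes on a face of it.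
\item A continuous function $\psi\ge0$ on $\mathbb R^d_{\ge0}$, linear on the cones of $\Sigma$. Put $u(\xi)=L(\xi,\psi(\xi))$. We assume that $\psi(v)\in\mathbb Z$ and $u(v)=1$ for all generators $v$; that is, $x^vz^{\psi(v)}$ is a monomial of $L$-degree $1$.
\item Convenient nondegenerate polynomials $f$ in $d+1$ variables and $q$ in $d$ variables, with Newton functions
\[
h(\xi,\eta)=L(\xi,\eta)-\kappa\max(0,\eta-\psi(\xi))\qquad\text{and}\qquad u(\xi).
\]
\end{itemize}
Let $g=\sum_ix_i^{M_i}+z^M$; it is nondegenerate by Lemma~\ref{lem:simplex}, with Newton function $L$. Below the graph of $\psi$ we have $h=L$, and above it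
\begin{equation}\label{eq:above}
h(\xi,\psi(\xi)+s)=u(\xi)+\frac sN,\qquad L(\xi,\psi(\xi)+s)=u(\xi)+\frac sM\qquad(s\ge0).
\end{equation}
As in Example~\ref{ex:D}, the columns must be sorted by the distance from the graph to the first lattice point above it. For $\xi\in\mathbb N^d$ this \emph{offset} is $\beta(\xi)=\lceil\psi(\xi)\rceil-\psi(\xi)\in[0,1)$. We split formula \eqref{eq:spec} for $q$ according to the offset:
\[
R_b(t)=\sum_{K\subset\{1,\dots,d\}}(-1)^{d-|K|}(1-t)^{|K|}\sum_{\xi\in\mathbb N^K,\ \beta(\xi)=b}t^{u(\xi)},\qquad b\in[0,1).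
\]
In both examples $q=x^2$; in the first $\psi=\xi$ and $R_0=t^{1/2}$, in the second $\psi=\xi/2$, $R_0=0$ and $R_{1/2}=t^{1/2}$.

For a cone $\tau\in\Sigma$ with $\tau\subset\mathbb R^K$ and $\dim\tau=|K|$, let $|\det\tau|$ be the index in $\mathbb Z^K$ of the lattice $\Lambda_\tau$ spanned by the generators of $\tau$, let $\psi_\tau$ be the linear form on $\mathbb R^K$ extending $\psi|_\tau$, and let $D_\tau$ be the least positive integer with $D_\tau\psi_\tau(\mathbb Z^K)\subset\mathbb Z$. For $K=\emptyset$, $\tau=\{0\}$, both numbers are $1$.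

\begin{proposition}\label{prop:series}
\begin{enumerate}
\item[(i)] Each $R_b$ is a finite sum of fractional powers of $t$, only finitely many $R_b$ are nonzero, $\sum_bR_b=\mathrm{Sp}_q$, and
\[
R_b(1)=\sum_K(-1)^{d-|K|}\sum_{\tau:\ D_\tau b\in\mathbb Z}\frac{|\det\tau|}{D_\tau},
\]
where $\tau$ runs over the cones of $\Sigma$ in $\mathbb R^K$ of dimension $|K|$.
\item[(ii)] $\mathrm{Sp}_f-\mathrm{Sp}_g=\sum_bR_b\,(G_{N,b}-G_{M,b})$.
\item[(iii)] $\mu_f=\mu_g+(N-M)\mu_q$, and
\[
V(f)=V(g)+(N-M)\Big(V(q)+\frac{\mu_q}{12}\Big)-\kappa\sum_bR_b(1)B_2(b).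
\]
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The identity $\sum_bR_b=\mathrm{Sp}_q$ is \eqref{eq:spec} for $q$. The difficulty is that $R_b$ is defined by infinite series, which diverge at $t=1$; the fan turns them into geometric series. Fix $K$ and decompose $\mathbb R^K_{\ge0}$ into the relative interiors of the cones $\tau\subset\mathbb R^K$ of $\Sigma$. Since $\tau$ is simplicial, each lattice point of $\operatorname{relint}\tau$ is uniquely $p+\sum k_vv$ with $k_v\in\mathbb N$ and $p$ in the finite set $\mathrm{Box}(\tau)=\mathbb Z^K\cap\{\sum\lambda_vv:0<\lambda_v\le1\}$, the sums being over the generators of $\tau$. Both $\psi$ and $u$ are linear on $\tau$. The hypothesis $\psi(v)\in\mathbb Z$ gives $\beta(p+\sum k_vv)=\beta(p)$, and the hypothesis $u(v)=1$ gives $u(p+\sum k_vv)=u(p)+\sum k_v$. Summing over the $k_v$ produces the factor $(1-t)^{-\dim\tau}$, so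
\[
(1-t)^{|K|}\sum_{\xi\in\mathbb N^K,\ \beta(\xi)=b}t^{u(\xi)}=\sum_{\tau\subset\mathbb R^K}(1-t)^{|K|-\dim\tau}\sum_{p\in\mathrm{Box}(\tau),\ \beta(p)=b}t^{u(p)} .
\]
This proves the finiteness statements. At $t=1$ only the cones with $\dim\tau=|K|$ contribute. For these, $\mathrm{Box}(\tau)$ is a system of representatives of $\mathbb Z^K/\Lambda_\tau$, and $\beta(p)=b$ if and only if $-\psi_\tau(p)\equiv b\bmod1$. The form $-\psi_\tau$ induces a homomorphism $\mathbb Z^K/\Lambda_\tau\to\mathbb Q/\mathbb Z$. Its image is a finite, hence cyclic, subgroup of exponent $D_\tau$, that is $\frac1{D_\tau}\mathbb Z/\mathbb Z$, and each fiber over the image has $|\det\tau|/D_\tau$ elements.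

(ii) Subtract \eqref{eq:spec} for $g$ from \eqref{eq:spec} for $f$. If $J$ does not contain the index of $z$, then $\eta=0\le\psi(\xi)$ on $\mathbb N^J$, so $h=L$ there and the terms cancel. Otherwise $J$ consists of this index and a set $K\subset\{1,\dots,d\}$, and the sign is $(-1)^{d-|K|}$. For fixed $\xi\in\mathbb N^K$ the terms with $\eta<\psi(\xi)$ cancel, and the others are $\eta=\psi(\xi)+\beta(\xi)+k$, $k\in\mathbb N$. By \eqref{eq:above},
\[
\mathrm{Sp}_f-\mathrm{Sp}_g=\sum_K(-1)^{d-|K|}(1-t)^{|K|}\sum_{\xi\in\mathbb N^K}t^{u(\xi)}\,(1-t)\sum_{k\ge0}\Big(t^{(\beta(\xi)+k)/N}-t^{(\beta(\xi)+k)/M}\Big),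
\]
and the last factor is $G_{N,\beta(\xi)}-G_{M,\beta(\xi)}$. Collect the terms with $\beta(\xi)=b$. Both sides of (ii) are finite sums of powers of $t$ that agree for $0<t<1$, so they agree term by term.

(iii) Putting $t=1$ in (ii) gives the Milnor number. For the second moment, expand the square in
\[
\mathcal M_2(FG;c+c')=\mathcal M_2(F;c)\,G(1)+2\mathcal M_1(F;c)\,\mathcal M_1(G;c')+F(1)\,\mathcal M_2(G;c')
\]
and take $F=R_b$, $c=\frac d2$, $G=G_{P,b}$, $c'=\frac12$. By Lemma~\ref{lem:mom} the middle term does not depend on $P$, so it drops out of the difference between $P=N$ and $P=M$. The difference is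
\[
(N-M)\Big(\mathcal M_2(R_b;\tfrac d2)+\frac{R_b(1)}{12}\Big)+\Big(\frac1N-\frac1M\Big)R_b(1)B_2(b).
\]
Sum over $b$ and use $\sum_bR_b=\mathrm{Sp}_q$.
\end{proof}

So only the integers $R_b(1)$ enter the second moment, and these are read off from determinants and denominators. When the range is fixed, the first two terms of (iii) are exactly what the conjectured bound allows.

\begin{corollary}\label{cor:defect}
Assume in addition that $\varepsilon(q)=0$ and that $f$, $g$, $q$ have the same smallest exponent $\alpha_1$. Then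
\[
\mu_f\,\varepsilon(f)=V(f)-\frac{\mu_f}{12}(m-2\alpha_1)=-\kappa\sum_bR_b(1)B_2(b).
\]
\end{corollary}

\begin{proof}
By \eqref{eq:eps} and \eqref{eq:wh}, $V(g)=\frac{\mu_g}{12}(m-2\alpha_1)$, and $V(q)+\frac{\mu_q}{12}=\frac{\mu_q}{12}(d-2\alpha_1+1)=\frac{\mu_q}{12}(m-2\alpha_1)$. Insert this in Proposition~\ref{prop:series}(iii).
\end{proof}

Example~\ref{ex:D} shows that the condition on the smallest exponents cannot be dropped. In view of Lemma~\ref{lem:spec}, the way to satisfy it is to have $\psi(1,\dots,1)=1$, for then $h$, $L$ and $u$ take the same value at $(1,\dots,1)$. If $\psi$ is integral at all lattice points, then $R_0=\mathrm{Sp}_q$ and the corollary gives $\mu_f\,\varepsilon(f)=-\kappa\mu_q/6<0$. For $d=1$ the function $\psi$ is linear, and $\psi(1)=1$ forces this case. For larger $d$ the condition $\psi(1,\dots,1)=1$ leaves room for denominators.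

\section{The inequality fails: proof of Theorem~\ref{thm:A}}\label{sec:A}

Here $d=3$, $M=6$, $L=\frac16(\xi_1+\xi_2+2\xi_3+\eta)$, $\kappa=\frac16-\frac1N>0$ and $g=x_1^6+x_2^6+x_3^3+z^6$. We have to find $\Sigma$, $\psi$, $q$, verify the hypotheses of Section~\ref{sec:series}, and count.

\subsection{The fan and the function $\psi$}
All monomials of $f_N$ except $z^N$ have $L$-degree $1$. The graph of $\psi$ is the upper boundary of the cone that their exponents span. It is spanned by the exponents of $zx_1^5$, $z^2x_1x_2^3$, $zx_2x_3^2$, $x_2^6$, $x_3^3$, whose projections to the $\xi$-space are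
\[
v_1=(5,0,0),\quad v_2=(1,3,0),\quad v_3=(0,1,2),\quad v_4=(0,6,0),\quad v_5=(0,0,3),
\]
and $\psi(v_i)$ should be the exponent of $z$, namely $1,2,1,0,0$. Let
\[
\theta_1=\tfrac15(\xi_1+3\xi_2+\xi_3),\quad\theta_2=2\xi_1+\tfrac12\xi_3,\quad\theta_3=\tfrac15\xi_1+\xi_2,\quad\psi=\min(\theta_1,\theta_2,\theta_3).
\]
The values at the $v_i$ are
\begin{equation}\label{eq:table}
\begin{array}{c|ccccc}
&v_1&v_2&v_3&v_4&v_5\\\hline
\theta_1&1&2&1&18/5&3/5\\
\theta_2&10&2&1&0&3/2\\
\theta_3&1&16/5&1&6&0\\\hline
\psi&1&2&1&0&0
\end{array}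
\end{equation}
Let $S_1=\langle v_1,v_2,v_3\rangle$, $S_2=\langle v_2,v_3,v_4\rangle$, $S_3=\langle v_1,v_3,v_5\rangle$ be the cones with the stated generators (Figure~\ref{fig:fan}). With $\delta=2\xi_2-\xi_3$ we have, inside $\mathbb R^3_{\ge0}$,
\[
S_3=\{\delta\le0\},\qquad S_1=\{0\le\delta\le6\xi_1\},\qquad S_2=\{\delta\ge6\xi_1\}.
\]
Indeed, the simplicial cones cut out by $\xi_1,\xi_2,-\delta\ge0$, by $\xi_3,\delta,6\xi_1-\delta\ge0$, and by $\xi_1,\xi_3,\delta-6\xi_1\ge0$ have as rays the loci where two of the three forms vanish, and these are the rays through $v_5,v_3,v_1$, through $v_1,v_2,v_3$, and through $v_4,v_3,v_2$. The three cones cover the orthant and meet along $\langle v_1,v_3\rangle$, $\langle v_2,v_3\rangle$, $\langle v_3\rangle$, so together with their faces they form a fan $\Sigma$. From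
\[
\theta_3-\theta_1=\tfrac15\,\delta,\qquad\theta_2-\theta_1=\tfrac3{10}(6\xi_1-\delta)
\]
we get $\theta_1\le\theta_2,\theta_3$ on $S_1$, $\theta_2\le\theta_1\le\theta_3$ on $S_2$, and $\theta_3\le\theta_1\le\theta_2$ on $S_3$. So $\psi=\theta_i$ on $S_i$. Also $\psi\ge0$, $\psi(v_i)\in\mathbb Z$, and $u(v_i)=L(v_i,\psi(v_i))=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0)--(6,0)--(3,5.2)--cycle;
\draw (0,0)--(4,3.47)--(4.5,0);
\fill (0,0) circle (2pt) node[below] {$v_1,\ \psi=1$};
\fill (4.5,0) circle (2pt) node[below left] {$v_2,\ \psi=2$};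
\fill (4,3.47) circle (2pt) node[right] {$v_3,\ \psi=1$};
\fill (6,0) circle (2pt) node[below right] {$v_4,\ \psi=0$};
\fill (3,5.2) circle (2pt) node[above] {$v_5,\ \psi=0$};
\draw (3,1.73) circle (2pt) node[below] {$(1,1,1)$};
\node at (1.9,0.6) {$S_1$};
\node at (4.9,0.9) {$S_2$};
\node at (2.6,3.3) {$S_3$};
\end{tikzpicture}
\caption{The fan $\Sigma$ for $f_N$, cut with the plane $\xi_1+\xi_2+\xi_3=1$. Each dot is the ray through a generator $v_i$, labeled with the value $\psi(v_i)$, which is the exponent of $z$ in the monomial $x^{v_i}z^{\psi(v_i)}$ of $f_N$. The ray through $(1,1,1)$ lies in the cone $S_1$.}\label{fig:fan}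
\end{figure}

\subsection{The Newton function of $f_N$}
The exponents of $f_N$ are $A_1=(6,0,0,0)$, $A_2=(v_4,0)$, $A_3=(v_5,0)$, $P_1=(v_1,1)$, $P_2=(v_2,2)$, $P_3=(v_3,1)$, $W=(0,0,0,N)$. Since $\kappa>0$,
\[
h=L-\kappa\max(0,\eta-\psi)=\min(L,\ell_1,\ell_2,\ell_3),\qquad\ell_i=L-\kappa(\eta-\theta_i).
\]
These four forms have positive coefficients; the coefficient of $\eta$ in $\ell_i$ is $\frac1N$. At the $A_j$ and $P_j$ we have $L=1$ and $\eta\le\psi$, so $h=1$, and $h(W)=\frac N6-\kappa N=1$. The orthant $\mathbb R^4_{\ge0}$ is the union of the following cones.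
\begin{itemize}
\item $C_i=\{\xi\in S_i,\ \eta\ge\theta_i(\xi)\}$, $i=1,2,3$, on which $h=\ell_i$. It is generated by $W$ and the points $(v,\psi(v))$, $v$ a generator of $S_i$; all of these are exponents of $f_N$.
\item $C_0=\{0\le\eta\le\psi(\xi)\}$, on which $h=L$. It contains $A_1,A_2,A_3,P_1,P_2,P_3$, it is convex because $\psi$ is concave, and it is generated by these points. Indeed, if $\xi=\sum\lambda_vv\in S_i$ and $\eta=c\,\psi(\xi)$ with $0\le c\le1$, then $(\xi,\eta)=\sum\lambda_v\big(c\,(v,\psi(v))+(1-c)(v,0)\big)$, and $(v,0)\in\langle A_1,A_2,A_3\rangle$.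
\end{itemize}
By Lemma~\ref{lem:newton}, $h$ is the Newton function of $f_N$. We determine the polytopes $\Delta_j$. Since $L(W)=\frac N6>1$, the form $L$ gives $\Delta_0=\operatorname{conv}(A_1,A_2,A_3,P_1,P_2,P_3)$. Further $\ell_i(W)=1$, $\ell_i(A_1)=1+\kappa\theta_i(6,0,0)>1$, and $\ell_i(v,\psi(v))=1+\kappa(\theta_i(v)-\psi(v))$. By \eqref{eq:table},
\[
\Delta_1=\operatorname{conv}(W,P_1,P_2,P_3),\quad\Delta_2=\operatorname{conv}(W,P_2,P_3,A_2),\quad\Delta_3=\operatorname{conv}(W,P_1,P_3,A_3).
\]

\subsection{Nondegeneracy of $f_N$}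
The generators of each $S_i$ are linearly independent, hence so are the four exponents in each of $\Delta_1,\Delta_2,\Delta_3$, and Lemma~\ref{lem:simplex} applies. The polytope $\Delta_0$ contains six exponents and is not a simplex, so we study the linear relations among them. The vectors $A_1,A_2,A_3,P_1,P_2,P_3$ have rank $4$, so the relations form a $2$-dimensional space. It is spanned by
\begin{equation}\label{eq:tworel}
3A_1-A_2-4P_1+2P_2=0,\qquad5A_1-A_2-4A_3-6P_1+6P_3=0,
\end{equation}
and the combination with factors $s_1,s_2$ has the coefficients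
\begin{equation}\label{eq:coef}
(A_1,A_2,A_3,P_1,P_2,P_3):\quad(3s_1+5s_2,\ -s_1-s_2,\ -4s_2,\ -4s_1-6s_2,\ 2s_1,\ 6s_2).
\end{equation}

\emph{Which faces have dependent exponents.} Let $\sigma$ be a proper face of $\Delta_0$; it spans a space of dimension at most $3$. Any five of the six vectors have rank $4$, because the relations among them are cut out in the $(s_1,s_2)$-plane by one nonzero linear form and so form a line. If $s_2\ne0$, at most one coefficient in \eqref{eq:coef} vanishes, since the critical values $s_1/s_2=-\frac53,-1,-\frac32,0$ are distinct. Such a relation involves at least five vectors and cannot live on $\sigma$. So a nonzero relation among the exponents of $\sigma$ has $s_2=0$, and $\sigma$ contains $A_1,A_2,P_1,P_2$. These four have rank $3$ and lie in $\{\xi_3=0\}$, so $\sigma$ spans this hyperplane and does not contain $A_3$ or $P_3$. By Lemma~\ref{lem:simplex} it remains to treat this face and $\Delta_0$ itself.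

\emph{The equations.} Let $X_1,X_2,X_3,Y_1,Y_2,Y_3\in\mathbb C^*$ be the values of the monomials with exponents $A_1,A_2,A_3,P_1,P_2,P_3$ at a torus point satisfying \eqref{eq:rel}. All coefficients of $f_N$ are $1$, so the values of the monomials in $\sigma$ are given by \eqref{eq:coef} for some $s_1,s_2\in\mathbb C$. The relations \eqref{eq:tworel} also hold multiplicatively:
\[
X_1^3Y_2^2=X_2Y_1^4,\qquad X_1^5Y_3^6=X_2X_3^4Y_1^6 .
\]

\emph{The face in $\{\xi_3=0\}$.} Here $s_2=0$, $s_1\ne0$, and the first identity reads $27\cdot4\,s_1^5=-256\,s_1^5$, which is false.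

\emph{The face $\Delta_0$.} All six entries of \eqref{eq:coef} are nonzero. Put $\rho=s_1/s_2$; then $\rho$, $3\rho+5$, $4\rho+6$, $\rho+1$ are nonzero. After cancelling $s_2^5$ and $s_2^{11}$ the identities become
\begin{equation}\label{eq:rho}
4\rho^2(3\rho+5)^3=-(\rho+1)(4\rho+6)^4,\qquad6^6(3\rho+5)^5=-4^4(\rho+1)(4\rho+6)^6 .
\end{equation}
We show that these have no common root. Dividing the second by the first gives $6^6(3\rho+5)^2=4^5\rho^2(4\rho+6)^2$, that is $27(3\rho+5)=\pm4\rho(4\rho+6)$, or
\[
(+)\quad16\rho^2-57\rho-135=0,\qquad\qquad(-)\quad16\rho^2+105\rho+135=0 .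
\]
Substitute $3\rho+5=\pm\frac4{27}\rho(4\rho+6)$ in the first equation of \eqref{eq:rho} and cancel $(4\rho+6)^3$. With $27^3=19683$ this gives $\pm256\rho^5+19683(\rho+1)(4\rho+6)=0$. Using the quadratic equation to replace $16\rho^2$ in $256\rho^4=(16\rho^2)^2$, we obtain
\[
\begin{aligned}
(+)&\quad\rho\,(57\rho+135)^2+19683(\rho+1)(4\rho+6)=0,\\
(-)&\quad-\rho\,(105\rho+135)^2+19683(\rho+1)(4\rho+6)=0.
\end{aligned}
\]
These are cubics with integer coefficients and odd leading coefficients $57^2=3249$ and $-105^2=-11025$. The two quadratics are primitive, and they are irreducible over $\mathbb Q$, because their discriminants $11889$ and $2385$ satisfy $109^2<11889<110^2$ and $48^2<2385<49^2$. So the quadratic is, up to a constant, the minimal polynomial of $\rho$ and divides the cubic in $\mathbb Q[\rho]$. By Gauss's lemma a primitive polynomial that divides an integer polynomial in $\mathbb Q[\rho]$ divides it in $\mathbb Z[\rho]$. Then $16$ divides the odd leading coefficient of the cubic, a contradiction.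

Thus $f_N$ is convenient and nondegenerate, and its singularity is isolated by (N1).

\subsection{The polynomial $q$}
We need a nondegenerate polynomial with Newton function $u$, so we take the one with exponents $v_1,\dots,v_5$:
\[
q=x_1^5+x_1x_2^3+x_2x_3^2+x_2^6+x_3^3 .
\]
It is convenient. The function $u=\min_iL(\xi,\theta_i(\xi))$ and the cones $S_i$ satisfy the hypotheses of Lemma~\ref{lem:newton}, so $u$ is the Newton function of $q$. Since $L(v,\theta_i(v))=1+\frac16(\theta_i(v)-\psi(v))$, table \eqref{eq:table} shows that the polytopes of Lemma~\ref{lem:newton} are the simplices on the generators of $S_1,S_2,S_3$. So $q$ is nondegenerate by Lemma~\ref{lem:simplex}.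

The part $q_0=x_1^5+x_1x_2^3+x_2x_3^2$ is weighted homogeneous with weights $\frac1{30}(6,8,11)$, and $x_2^6$, $x_3^3$ have weighted degrees $\frac{48}{30},\frac{33}{30}>1$. The critical points of $q_0$ are given by $x_2x_3=0$, $3x_1x_2^2+x_3^2=0$, $5x_1^4+x_2^3=0$. If $x_2=0$, the last two equations give $x_3=x_1=0$. If $x_3=0$, then $x_1x_2=0$, and the last equation gives $x_1=x_2=0$. So the critical point is isolated. By Lemma~\ref{lem:semi}, (S1) and \eqref{eq:wh},
\[
\mu_q=\frac{24}6\cdot\frac{22}8\cdot\frac{19}{11}=19,\qquad\alpha_1(q)=\frac{25}{30}=\frac56,\qquad\varepsilon(q)=0 .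
\]

\subsection{The count}
For $g$, \eqref{eq:wh} gives $\mu_g=5\cdot5\cdot2\cdot5=250$ and $\alpha_1(g)=\frac56$. We have $\psi(1,1,1)=\min(1,\frac52,\frac65)=1$, so $h(1,1,1,1)=L(1,1,1,1)=\frac56<1$. As $h$ is increasing in each coordinate, Lemma~\ref{lem:spec} gives $\alpha_1(f_N)=\frac56$. Hence $a_\mu-a_1=4-2\cdot\frac56=\frac73$, Corollary~\ref{cor:defect} applies, and $\mu=250+19(N-6)$ by Proposition~\ref{prop:series}(iii).

It remains to compute the $R_b(1)$. The table lists all pairs $(K,\tau)$ of Proposition~\ref{prop:series}(i). Each contributes $\pm|\det\tau|/D_\tau$ to every $b\in\frac1{D_\tau}\mathbb Z\cap[0,1)$.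
\[
\begin{array}{c|c|c|c|c|c|c}
K&\text{sign}&\tau&|\det\tau|&\psi_\tau&D_\tau&|\det\tau|/D_\tau\\\hline
\{1,2,3\}&+&v_1v_2v_3&30&(\xi_1+3\xi_2+\xi_3)/5&5&6\\
&&v_2v_3v_4&12&2\xi_1+\xi_3/2&2&6\\
&&v_1v_3v_5&15&\xi_1/5+\xi_2&5&3\\\hline
\{1,2\}&-&v_1v_2&15&(\xi_1+3\xi_2)/5&5&3\\
&&v_2v_4&6&2\xi_1&1&6\\
\{1,3\}&-&v_1v_5&15&\xi_1/5&5&3\\
\{2,3\}&-&v_3v_4&12&\xi_3/2&2&6\\
&&v_3v_5&3&\xi_2&1&3\\\hline
\{1\}&+&v_1&5&\xi_1/5&5&1\\
\{2\}&+&v_4&6&0&1&6\\
\{3\}&+&v_5&3&0&1&3\\\hline
\emptyset&-&0&1&0&1&1
\end{array}
\]
Hence
\[
\begin{aligned}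
R_{k/5}(1)&=6+3-3-3+1=4\qquad(k=1,2,3,4),\\
R_{1/2}(1)&=6-6=0,\\
R_0(1)&=(6+6+3)-(3+6+3+6+3)+(1+6+3)-1=3,
\end{aligned}
\]
and all other $R_b(1)$ vanish. The total is $19=\mu_q$, as Proposition~\ref{prop:series}(i) requires. With $B_2(0)=\frac16$, $B_2(\frac15)=B_2(\frac45)=\frac1{150}$ and $B_2(\frac25)=B_2(\frac35)=-\frac{11}{150}$,
\[
\sum_bR_b(1)B_2(b)=\frac36+\frac8{150}-\frac{88}{150}=-\frac1{30}.
\]
The sign is decided by a single missing class: with $R_0(1)=4$ the five offsets $k/5$ would be equally frequent and the sum would be $+\frac4{30}$, while $R_0(1)=3$ lowers it by $B_2(0)=\frac5{30}$.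

Corollary~\ref{cor:defect} now gives $V(f_N)=\frac\mu{12}\cdot\frac73+\frac\kappa{30}=\frac7{36}\mu+\frac1{30}\big(\frac16-\frac1N\big)$ and $\varepsilon(f_N)=\frac{\kappa}{30\mu}>0$. For $N=7$ we have $\mu=269$, $\kappa=\frac1{42}$ and $30\cdot42\cdot269=338940$. This proves Theorem~\ref{thm:A}.\qed

\section{The equality case fails: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{The data}
Take $d=3$, $M=4$, $\kappa=\frac14-\frac1N>0$, and write $|\xi|=\xi_1+\xi_2+\xi_3$. Let $L=\frac14(|\xi|+\eta)$ and $\psi=\frac13|\xi|$, and let $\Sigma$ consist of the orthant, with generators $3e_i$, and its faces. Then $\psi(3e_i)=1$, $u=\frac14|\xi|+\frac1{12}|\xi|=\frac13|\xi|$, $u(3e_i)=1$, and $g=x_1^4+x_2^4+x_3^4+z^4$. The polynomial $q=x_1^3+x_2^3+x_3^3$ is convenient, nondegenerate by Lemma~\ref{lem:simplex}, and has Newton function $u$.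

The exponents of $\phi_N$ are $A_i=(4e_i,0)$, $P_i=(3e_i,1)$ and $W=(0,0,0,N)$. Let $\ell_1=L-\kappa(\eta-\psi)=\big(\frac14+\frac\kappa3\big)|\xi|+\frac\eta N$ and $h=\min(L,\ell_1)=L-\kappa\max(0,\eta-\psi)$. We have $L(A_i)=L(P_i)=1$, $L(W)=\frac N4>1$, and $\ell_1(P_i)=\ell_1(W)=1$, $\ell_1(A_i)=1+\frac43\kappa>1$; so $h=1$ at all exponents. The cone $C_1=\{\eta\ge\psi\}$ is generated by $W$ and the $P_i$. The cone $C_0=\{\eta\le\psi\}$ is generated by the $A_i$ and $P_i$, because $(\xi,c\psi(\xi))=\sum_i\xi_i\big(\frac c3P_i+\frac{1-c}4A_i\big)$ for $0\le c\le1$. By Lemma~\ref{lem:newton}, $h$ is the Newton function of $\phi_N$, with $\Delta_0=\operatorname{conv}\{A_i,P_i:i=1,2,3\}$ and $\Delta_1=\operatorname{conv}(W,P_1,P_2,P_3)$.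

\subsection{Nondegeneracy}
The exponents in $\Delta_1$ are linearly independent. Let $\sigma$ be a nonempty face of $\Delta_0$, and suppose that the logarithmic derivatives of $(\phi_N)_\sigma$ have a common zero in the torus. The variable $x_i$ occurs only in $x_i^4$ and $zx_i^3$. If exactly one of $A_i,P_i$ lies in $\sigma$, then $x_i\partial_i(\phi_N)_\sigma$ is a nonzero multiple of a monomial and has no torus zero. So $(\phi_N)_\sigma=\sum_{i\in I}(x_i^4+zx_i^3)$ with $I\ne\emptyset$. Then $x_i^3(4x_i+3z)=0$ gives $x_i=-\frac34z$ for $i\in I$, and $z\partial_z(\phi_N)_\sigma=-\frac{27}{64}|I|z^4\ne0$, a contradiction. Thus $\phi_N$ is convenient and nondegenerate.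

\subsection{The spectrum}
Here $u=\psi$, so $\beta(\xi)=b$ means $u(\xi)\equiv-b\bmod1$. Multiplication by $(1-t)^{|K|}$ preserves exponents modulo $1$. Hence $R_b$ is the part of $\mathrm{Sp}_q=(t^{1/3}+t^{2/3})^3=t+3t^{4/3}+3t^{5/3}+t^2$ with exponents congruent to $-b$:
\[
R_0=t+t^2,\qquad R_{2/3}=3t^{4/3},\qquad R_{1/3}=3t^{5/3}.
\]
Since $B_2(\frac13)=B_2(\frac23)=-\frac1{18}$, we get $\sum_bR_b(1)B_2(b)=\frac26-\frac6{18}=0$.

By \eqref{eq:wh}, $\alpha_1(g)=\alpha_1(q)=1$ and $\varepsilon(q)=0$. The last statement of Lemma~\ref{lem:spec} does not apply to $\phi_N$, because $h(1,1,1,1)=1$. We read the low exponents from Proposition~\ref{prop:series}(ii) instead: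
\[
\mathrm{Sp}_{\phi_N}=\mathrm{Sp}_g+(t+t^2)(G_{N,0}-G_{4,0})+3t^{4/3}(G_{N,2/3}-G_{4,2/3})+3t^{5/3}(G_{N,1/3}-G_{4,1/3}).
\]
Only $\mathrm{Sp}_g=(t^{1/4}+t^{1/2}+t^{3/4})^4=t+4t^{5/4}+\cdots$, $tG_{4,0}=t+t^{5/4}+\cdots$ and $tG_{N,0}$ contain exponents $\le\frac54$. Therefore
\begin{equation}\label{eq:low}
\mathrm{Sp}_{\phi_N}=\sum_{0\le k\le N/4}t^{1+k/N}+3t^{5/4}+(\text{terms of exponent}>\tfrac54).
\end{equation}
So $\alpha_1(\phi_N)=1$, and Corollary~\ref{cor:defect} gives $\varepsilon(\phi_N)=0$; explicitly, $\mu=81+8(N-4)$, the range is $2$, and $V=\mu/6$. By (S2) and (S3), adding $r$ squares multiplies the spectrum by $t^{r/2}$, which does not change $\varepsilon$.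

\subsection{No weighted homogeneous singularity has this spectrum}
Suppose that $\phi_N+y_1^2+\dots+y_r^2$ is a $\mu$-constant deformation of a weighted homogeneous singularity. By (S1) and (S2) there are weights $w_1,\dots,w_{4+r}\in(0,\frac12]$ with
\[
t^{r/2}\,\mathrm{Sp}_{\phi_N}=t^{\sum w_i}\prod_i\frac{1-t^{1-w_i}}{1-t^{w_i}} .
\]
The low terms of a product of this form reveal the small weights, and \eqref{eq:low} will determine four of them. The lowest terms give $\sum w_i=1+\frac r2$. Write $\equiv$ for equality up to terms of exponent $>\frac14$. Since $1-w_i\ge\frac12$, each numerator is $\equiv1$, and \eqref{eq:low} gives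
\[
\prod_i\frac1{1-t^{w_i}}\equiv\sum_{0\le k\le N/4}t^{k/N}+3t^{1/4}.
\]
The first nonconstant term on the left is $c\,t^{w}$, where $w$ is the smallest weight and $c$ is the number of weights equal to it. On the right it is $t^{1/N}$, because $N\ge5$ gives $\frac1N<\frac14$. So exactly one weight equals $\frac1N$. Multiply by $1-t^{1/N}$. The sum over $k$ telescopes to $1-t^{(\lfloor N/4\rfloor+1)/N}\equiv1$, so the product over the other weights is $\equiv1+3t^{1/4}$. By the same argument exactly three of them equal $\frac14$. The remaining $r$ weights have the sum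
\[
1+\frac r2-\frac34-\frac1N=\frac r2+\kappa>\frac r2 ,
\]
which contradicts $w_i\le\frac12$; for $r=0$ it says that an empty sum is positive. This proves Theorem~\ref{thm:B}.\qed

\section{All dimensions: proof of Corollary~\ref{cor:C}}\label{sec:C}

(1) By \eqref{eq:add} and \eqref{eq:wh}, $\varepsilon(f_N\oplus p)=\varepsilon(f_N)+\varepsilon(p)=\varepsilon(f_N)$ for weighted homogeneous $p$, and this is positive by Theorem~\ref{thm:A}. For $p=y_1^2+\dots+y_{n-3}^2$ the Milnor number is that of $f_N$, so different $N$ give different singularities.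

(2) The sum of $k$ copies of $f_N$ in separate variables has $\varepsilon=k\,\varepsilon(f_N)$ by \eqref{eq:add}, and this tends to $\infty$ with $k$.

(3) This is Theorem~\ref{thm:B} with $r=n-3$.

(4) For $n=0$ we can write $f=x^{\mu+1}e(x)$ with $e(0)\ne0$, and in the coordinate $x\,e(x)^{1/(\mu+1)}$ the germ becomes a pure power. So $f$ is weighted homogeneous and $\varepsilon(f)=0$ by \eqref{eq:wh}.\qed

\begin{thebibliography}{9}

\bibitem{Kou} Kouchnirenko, 1976.

\bibitem{Pet} Chris A. M. Peters, \texttt{https://yuenianzhoushomepage.net/\allowbreak\_downloads/\allowbreak 22ba9906f52aadf804ff06e2a17db413}.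

\bibitem{KS} K. Saito, 1971.

\bibitem{MS} M. Saito, \emph{Exponents and Newton polyhedra of isolated hypersurface singularities}, Math. Ann. 281 (1988).

\bibitem{Var} Varchenko, 1982.

\bibitem{VK} Varchenko and Khovanskii, Dokl. Akad. Nauk SSSR 283 (1985).

\end{thebibliography}
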